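# Rational feedback and a scalar plant whose gain has unknown sign

## 1. Static rational feedback

A scalar plant $\dot y=ay+gu$ is given, with real constants $a$ and $g\ne 0$. We choose the input $u$ as a feedback, but we must choose it without knowing $a$ or $g$, and in particular without knowing the sign of $g$. The goal is $y(t)\to 0$. The question of these notes is whether a feedback built from rational functions can do this for all plants and all initial states at once.

The easiest feedback has no memory: $u=h(y)$, where $h$ is a rational function of one variable defined on all of $\mathbb R$. Here the answer is no, and the proof takes a few lines.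

**The memoryless case.** Let $a\ge0$ and $g_+>0>g_-$, and let $h:\mathbb R\to\mathbb R$ be rational and everywhere defined. Then for one of the two values $g\in\{g_+,g_-\}$ there is $y_0>0$ such that the solution of $\dot y=ay+gh(y)$ with $y(0)=y_0$ satisfies $y(t)\ge y_0$ as long as it exists.

*Proof.* Either $h\equiv 0$ or $h$ has finitely many zeros. In both cases there are $y_0>0$ and a sign $\sigma\in\{+,-\}$ with $\sigma h\ge0$ on $[y_0,\infty)$. Take $g=g_\sigma$. Then $\varphi(y)=ay+g_\sigma h(y)$ is $\ge0$ on $[y_0,\infty)$. If $\varphi(y_0)=0$, the solution is constant. If $\varphi(y_0)>0$, the solution of this one-dimensional autonomous equation is strictly increasing, because it cannot reach a zero of $\varphi$ in finite time. $\square$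

Two things were used. The sign of $g$ belongs to an adversary, who picks it so that the control pushes $y$ up. And $h$ has a final sign: a nonzero rational function of one variable stops changing sign.

Now give the controller some memory $x\in\mathbb R^m$. The input becomes $h(x,y)$, and a rational function of several variables has no final sign at infinity. The adversary needs a final sign along one orbit. Orbits of rational vector fields can rotate, and $h$ may change sign along them forever. Is there always at least one orbit, for at least one of the two signs of $g$, on which it does not?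

## 2. Controllers with memory, and the theorems

**Definition (controller).** For an integer $m\ge0$, a controller of dimension $m$ is a pair of smooth functions $f:\mathbb R^{m+1}\to\mathbb R^m$ and $h:\mathbb R^{m+1}\to\mathbb R$. It gives the closed loop
$$\dot y=ay+g\,h(x,y),\qquad \dot x=f(x,y).\tag{1}$$

**Definition (stabilization).** The controller stabilizes (1) if, for every $a\in\mathbb R$, every $g\ne0$ and every initial state $(x_0,y_0)$, there is a solution that is bounded on $[0,\infty)$ and satisfies $y(t)\to0$. Since $f,h$ are smooth, the solution is unique.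

**Definition (rational).** The controller is rational if every component of $f$ and $h$ is $P/Q$ with polynomials $P,Q$ and $Q$ nowhere zero on $\mathbb R^{m+1}$. For example, $h=x/(1+y^2)$ is allowed, and $h=x/y$ is not.

The source of the problem is "NSF-STU Workshop", https://core.ac.uk/download/83803446.pdf. Three facts come with the question. For $m=1$ there is no stabilizing controller with $f,h$ quadratic polynomials. For $m=1$ there is none with $f,h$ rational. And Nussbaum's smooth, non-rational controller with $m=1$, $f=y^2$, $h=x^2\cos(x)\,y$, does stabilize (1). Nussbaum's assertion, for rational controllers, is that no rational controller stabilizes (1), and the problem asks for this in every dimension $m\ge 0$. It is true, in the following form.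

**Theorem 1.** Let $a\ge0$, $g_+>0>g_-$, $m\ge0$, and let $(f,h)$ be a rational controller of dimension $m$. Then for at least one $g\in\{g_+,g_-\}$ there is an initial state with $y_0>0$ such that the solution of (1) satisfies $y(t)\ge y_0$ on its whole forward interval of existence. So the controller does not stabilize both plants $(a,g_+)$ and $(a,g_-)$. In particular (take $a=1$, $g_\pm=\pm1$) no rational controller of any dimension stabilizes (1).

**Theorem 2 (classification).** Let $\mathcal A\subset\mathbb R$ and $\mathcal G\subset\mathbb R\setminus\{0\}$ be nonempty. There is a rational controller (of some dimension) that stabilizes (1) for all $(a,g)\in\mathcal A\times\mathcal G$ and all initial states if and only if $\mathcal A\subset(-\infty,0)$ or all elements of $\mathcal G$ have the same sign.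

**Proposition 3.** The polynomial controller with $m=3$, state $(x,z_1,z_2)$,
$$\dot x=y^2,\qquad \dot z_1=-y^2z_2,\qquad \dot z_2=y^2z_1,\qquad h=x^2z_1y,$$
gives, for all $a\in\mathbb R$, all $g\ne0$ and all initial states with $(z_1,z_2)(0)\ne(0,0)$, a bounded solution with $y\to0$.

Proposition 3 says that the words "every initial state" carry the weight of the problem: a polynomial controller can succeed outside a linear subspace of codimension 2. We start with it, since it shows what the proof of Theorem 1 must avoid.

## 3. The clock $\tau=\int y^2$, and controllers that work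

All positive examples here run on one mechanism: measure time by $\tau=\int y^2\,dt$, and write $y^2/2$ as an explicit function of $\tau$ that cannot stay positive.

**Lemma 4.** Fix $a$, $g$ and a smooth controller. Let $(x,y)$ be a solution of (1) with maximal forward interval $[0,t^*)$, and assume that $y(t)\neq0$ for all $t\in[0,t^*)$. Put $\tau(t)=\int_0^ty^2$. Suppose there are continuous $\Phi:[0,\infty)\to\mathbb R$ and $X:[0,\infty)\to\mathbb R^m$ with $\tfrac12y(t)^2=\Phi(\tau(t))$ and $x(t)=X(\tau(t))$ on $[0,t^*)$, and $\Phi(\tau_1)\le0$ for some $\tau_1>0$. Then $t^*=\infty$, the solution is bounded, and $y(t)\to0$.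

*Proof.* Since $y$ never vanishes, $\Phi(\tau(t))>0$ for all $t$. The function $\tau$ is continuous with $\tau(0)=0$. If it reached $\tau_1$, then $\Phi(\tau_1)>0$, which is false. So $\tau(t)<\tau_1$ always. Then $x(t)\in X([0,\tau_1])$ and $y(t)^2\le2\max_{[0,\tau_1]}\Phi$, so the solution is bounded and hence $t^*=\infty$. The increasing bounded function $\tau$ converges, so $\frac12y^2=\Phi(\tau)$ converges as $t\to\infty$. Its limit is $0$ because $\int_0^\infty y^2<\infty$. $\square$

In the three examples that follow, $\dot y$ is $y$ times a smooth function and the other components are $y^2$ times smooth functions. So every state with $y=0$ is an equilibrium. If $y_0=0$, the solution is constant with $y=0$. If $y_0\ne0$, then $y$ never vanishes, by uniqueness of solutions, and with $v=y^2/2$ we may compute $dv/d\tau=\dot v/\dot\tau$.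

**Nussbaum's controller.** Here $f=y^2$, $h=x^2\cos(x)y$. Then $x=x_0+\tau$ and $dv/d\tau=a+gx^2\cos x$. An antiderivative of $x^2\cos x$ is $x^2\sin x+2x\cos x-2\sin x$, so
$$v=v_0+a\tau+g\big[x^2\sin x+2x\cos x-2\sin x\big]_{x=x_0}^{x=x_0+\tau}.$$
At points where $g\sin x=-|g|$ the right side is $-|g|x^2+O(x)$. So it takes negative values for some $\tau>0$, and Lemma 4 applies.

**Theorem 2, sufficiency.** If $\mathcal A\subset(-\infty,0)$, take $m=0$ and $h=0$: then $y=y_0e^{at}\to0$. Let now $\mathcal G\subset(0,\infty)$. (If $\mathcal G\subset(-\infty,0)$, replace $h$ by $-h$ below.) Take $m=1$, $f=y^2$, $h=-xy$. Then $x=x_0+\tau$ and $dv/d\tau=a-gx$, so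
$$v=v_0+(a-gx_0)\tau-\tfrac12g\tau^2,$$
which is negative for large $\tau$ since $g>0$. Lemma 4 applies. $\square$

**Proof of Proposition 3.** Let $y_0\ne0$. In terms of $\tau$ we have $x=x_0+\tau$, $dz_1/d\tau=-z_2$, $dz_2/d\tau=z_1$. So $z_1=r\cos(\tau+\varphi)$ and $z_2=r\sin(\tau+\varphi)$ with $r>0$, because $(z_1,z_2)(0)\ne(0,0)$. Then $dv/d\tau=a+gx^2z_1$ and
$$v=v_0+a\tau+gr\Big[(x_0+s)^2\sin(s+\varphi)+2(x_0+s)\cos(s+\varphi)-2\sin(s+\varphi)\Big]_{s=0}^{s=\tau}.$$
Since $gr\ne0$, the right side is $-|gr|(x_0+\tau)^2+O(1+\tau)$ along the $\tau$ with $gr\sin(\tau+\varphi)=-|gr|$. So it takes negative values, and Lemma 4 applies. $\square$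

## 4. Where the adversary's first attack stops

Fix $a\ge0$ and $g_+>0>g_-$. Try first the family $m=1$, $f=y^2$, $h=q(x)y$ with a polynomial $q$. Since $x$ increases, the argument of Section 1 still works. Choose $\sigma$ with $\sigma q\ge0$ on $[x_0,\infty)$ and start at $(x_0,y_0)$ with $y_0>0$. With $g=g_\sigma$ we get $\dot y=(a+g_\sigma q(x))y\ge0$ as long as the solution exists.

For a general rational controller a sensible adversary would let the sign of $g$ follow the state. Write $n=m+1$, use coordinates $(\xi_1,\dots,\xi_n)=(x_1,\dots,x_m,y)$ on $\mathbb R^n$, and put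
$$F_\pm=(f,\ ay+g_\pm h),\qquad G=(f,\ ay+\max(g_+h,g_-h)).\tag{2}$$
We call $G$ the adversary field. It equals $F_+$ where $h\ge0$ and $F_-$ where $h\le0$, and its last component is at least $ay\ge 0$ where $y>0$. So $y$ never decreases along orbits of $G$ in $\{y>0\}$. If an orbit of $G$ is eventually in $\{h\ge0\}$, or eventually in $\{h\le0\}$, its tail is an orbit of (1) with fixed $g$, and Theorem 1 follows. What is needed is an orbit of $G$ with finitely many switches.

A generic orbit will not do. Take the controller of Proposition 3 and an orbit of $G$ with $y_0>0$ and $z(0)\ne0$. Then $y\ge y_0$ and $dv/d\tau=a+\max(g_+x^2z_1,g_-x^2z_1)$. If $\tau$ stayed bounded, then $x$, $z$, $v$ would be bounded, so the orbit would exist for all time and $\tau\ge y_0^2t$ would be unbounded, a contradiction. So $\tau\to\infty$, and $h=x^2z_1y$ with $z_1=r\cos(\tau+\varphi)$ changes sign infinitely often. Every orbit starting off the subspace $z=0$ fails the adversary. The orbits that serve him are those with $z\equiv0$, an exceptional set. So we cannot start from a large open set of states and wait. We must aim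 at a non-oscillating orbit, without knowing where it is.

The way past this point is to look for the orbit algebraically. Suppose the components of an orbit lie in a Hardy field, that is, a field of germs at $+\infty$ closed under differentiation. Every nonzero element of a field of germs has an inverse, so it is eventually nonzero and, being continuous, eventually of one sign. Then $h$ has a final sign along the orbit. So we want to solve the differential equation of $F_+$ or of $F_-$ inside a Hardy field, and this splits in two.

First, solve it in an abstract ordered differential field $K$ that looks like a Hardy field. This costs surprisingly little. If $K$ is generated over $\mathbb R$ by the coordinates of one point $p$ (infinitely far out, in a nonstandard sense), its derivation is fixed by the single vector $F_\pm(p)$. We need that, in the direction of this vector, large functions grow and bounded functions move slowly in comparison. No orbit through $p$ is followed. A topological degree argument finds such a $p$.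

Second, pass from $K$ to germs. Here a theory of ordered differential fields with quantifier elimination does the work.

## 5. Hardy fields, pre-$H$-fields, and the theorems quoted

Notation in a differential field: $f'=\partial f$, and $f^\dagger=f'/f$ for $f\ne0$. So $(fg)^\dagger=f^\dagger+g^\dagger$ and $(1/f)^\dagger=-f^\dagger$. For a valuation ring $O$ with maximal ideal $\mathfrak m$: $f\preceq g$ means $f=ug$ with $u\in O$; $f\prec g$ means $g\ne0$ and $f=ug$ with $u\in\mathfrak m$; $f\asymp g$ means $f\preceq g\preceq f$. "$f>O$" means that $f$ exceeds every element of $O$.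

**Definition (Hardy field).** A Hardy field is a field, under pointwise operations, of germs at $+\infty$ of real functions, closed under differentiation. It is ordered by eventual sign, and $f\preceq g$ means $|f|\le c|g|$ eventually for some $c\in\mathbb R$. Example: $\mathbb R(s)$, or $\mathbb R(s,e^s)$. No Hardy field contains $\cos s$, whose germ has infinitely many zeros and is not $0$.

By Zorn's lemma maximal Hardy fields exist. They contain $\mathbb R$, and their constant field is $\mathbb R$.

**Definition (pre-$H$-field).** A pre-$H$-field is an ordered differential field $K$ with a convex valuation ring $O$ such that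

* (PDV) if $f\preceq1$ and $0\ne g\prec1$, then $f'\prec g^\dagger$;
* if $f>O$, then $f'>0$.

Example: $\mathbb R(s)$ with $\partial=d/ds$, ordered at $+\infty$, with $O$ the elements having a finite limit. If $f>O$ then $f\sim cs^k$ with $c>0$, $k\ge1$, and $f'\sim cks^{k-1}>0$. If $f\preceq1$ then $f'=O(s^{-2})$, while $g\prec1$, $g\ne0$, gives $g\sim cs^{-k}$ and $g^\dagger\sim-k/s$ with $k\ge1$; so (PDV) holds. With $\partial=-d/ds$ the second condition fails, since $s>O$ and $s'=-1$.

**Definition ($H$-field).** An $H$-field with constant field $C$ is an ordered differential field such that $f>C\Rightarrow f'>0$ and $O=C+\mathfrak m$, where $O$ is the convex hull of $C$. It is then a pre-$H$-field. It has small derivation if $f\prec1\Rightarrow f'\prec1$; then also $f\preceq1\Rightarrow f'\prec1$, because $O=C+\mathfrak m$. Example: $\mathbb R(s)$ with $d/ds$ has small derivation. With $\partial=s^2\,d/ds$ it is still an $H$-field (if $f\sim cs^k$, $c>0$, $k\ge 1$, then $\partial f\sim kcs^{k+1}>0$), but $1/s\prec1$ has derivative $-1$, so its derivation is not small.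

**Definition (Liouville closed, $T^{\rm nl}$).** An $H$-field is Liouville closed if it is real closed, every element is some $b'$, and every element is some $b^\dagger$ with $b\ne0$. The field $\mathbb R(s)$ is not: $1/s$ is not a derivative in it. $T^{\rm nl}$ is the theory of $\omega$-free newtonian Liouville closed $H$-fields. We shall not unfold "$\omega$-free" and "newtonian": they enter only through (A1)–(A3). Models are provided by (A3).

The following published theorems are used without proof. [ADH] is Aschenbrenner–van den Dries–van der Hoeven, *Asymptotic Differential Algebra and Model Theory of Transseries*, Ann. of Math. Studies 195 (2017).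

**(A1)** ([ADH]) Every pre-$H$-field extends, as an ordered valued differential field, to a model of $T^{\rm nl}$. (A pre-$H$-field has an $H$-field hull, and $T^{\rm nl}$ is the model companion of the theory of $H$-fields.)

**(A2)** ([ADH, Ch. 16]) $T^{\rm nl}$ has quantifier elimination in the language $\{0,1,+,-,\cdot,\partial,\iota,\le,\preceq,\Lambda,\Omega\}$, where $\iota(a)=a^{-1}$ for $a\ne0$, $\iota(0)=0$, and
$$\Lambda(a)\Leftrightarrow\exists y\,[y\succ1,\ a=-y^{\dagger\dagger}],\qquad\Omega(a)\Leftrightarrow\exists y\,[y\ne0,\ 4y''+ay=0].$$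
One may also include a third predicate $\mathrm I(a)\Leftrightarrow\exists y\,[y\preceq1,\ a\preceq y']$. What we do covers the language with or without $\mathrm I$.

**(A3)** (Aschenbrenner–van den Dries–van der Hoeven, *Maximal Hardy fields* and *The theory of maximal Hardy fields*.) Every maximal Hardy field is a model of $T^{\rm nl}$.

To get a feeling for the predicates, work with germs: $y=e^{e^s}$ has $y^\dagger=e^s$ and $y^{\dagger\dagger}=1$, so $\Lambda(-1)$ holds in any Hardy field containing $e^{e^s}$. And $4y''+4y=0$ has the solution space spanned by $\cos s$, $\sin s$; every nonzero solution oscillates, so $\Omega(4)$ fails in every Hardy field.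

One more published theorem is needed, from algebraic geometry.

**(H)** (Principalization: Hironaka, Ann. of Math. 79 (1964); Kollár, *Lectures on Resolution of Singularities*, Ch. 3.) Let $X$ be a smooth variety over $\mathbb R$ and $\mathcal I\ne0$ an ideal sheaf. There is a finite composition $\pi:M\to X$ of blow-ups in smooth centers such that $\mathcal I\mathcal O_M$ is the ideal sheaf of a divisor with simple normal crossing support. So at each point of $M$ it is generated by a monomial in a regular system of parameters.

Example: on the plane with coordinates $(x,y)$, the ideal $(x,y)$ is not principal at the origin, and $x/y$ has no value there, finite or infinite. After blowing up the origin, one chart has coordinates $(x,t)$ with $y=xt$: the ideal is $(x)$ and $x/y=t^{-1}$. The other has $(s,y)$ with $x=sy$: the ideal is $(y)$ and $x/y=s$.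

## 6. Directions in which large functions grow fast

In $K$ we shall need: if $|f|$ is large, then $wf/f$ is positive and very large; if $|f|$ is moderate, then $wf$ is moderate. Here $w$ is the direction of differentiation. The aim of this section is to show that such directions exist at every point of $\mathbb R^n$, simultaneously for all quotients of finitely many polynomials, with uniform constants.

Let $n\ge1$. For polynomials $P,Q$ on $\mathbb R^n$ and $p,w\in\mathbb R^n$ write $wP=w\cdot\nabla P(p)$ and
$$D_w(P,Q)=Q(p)\,wP-P(p)\,wQ .$$
If $Q(p)\ne0$ and $f=P/Q$, the quotient rule gives $wf=D_w(P,Q)/Q^2$.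

**Lemma 5.** Let $\mathcal P\ni1$ be a finite set of nonzero polynomials on $\mathbb R^n$. There are $\alpha\in(0,\frac12]$ and $0<c\le1\le C$ such that for every $p\in\mathbb R^n$ there is $w\in\mathbb R^n$ with, for all $P,Q\in\mathcal P$ (evaluated at $p$),
$$|D_w(P,Q)|\le C|Q|^{1/2}(|P|+|Q|)^{3/2},\tag{3}$$
$$PQ\,D_w(P,Q)\ge c|P|^{2+\alpha}|Q|^{2-\alpha}-C|P||Q|^3.\tag{4}$$

If $P(p)$ and $Q(p)$ are nonzero, divide (3) by $Q^2$ and (4) by $|P||Q|^3$. With $f=P/Q$ the two conditions become
$$|wf|\le C(1+|f|)^{3/2},\qquad \operatorname{sgn}(f)\,wf\ge c|f|^{1+\alpha}-C.\tag{5}$$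
The form (3), (4) makes sense, and is a closed condition on $(p,w)$, also where polynomials vanish.

*A case by hand.* Let $n=1$, $\mathcal P=\{1,y\}$. For large $|y|$ take $w=\operatorname{sgn}(y)|y|^{3/2}$; then $\operatorname{sgn}(y)\,wy=|y|^{3/2}$. Near $0$ take $w=-\operatorname{sgn}(y)|y|^{1/2}$. For $f=1/y$ this gives $wf=-w/y^2=\operatorname{sgn}(f)|f|^{3/2}$. In the coordinate $u=1/y$ at infinity the first choice is $-\operatorname{sgn}(u)|u|^{1/2}\partial_u$, so both are the same recipe: move toward the divisor where something vanishes or becomes infinite, at the speed given by the square root of the distance. Why the square root and not the simpler $-u\,\partial_u$? For $f=(\text{unit})\cdot\prod y_j^{-k_j}$ the linear field gives $wf/f=\sum k_j+O(1)$, and the error may win. The square root makes the main term tend to infinity with $|f|$.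

*Proof of Lemma 5.* **Step 1: make all quotients monomial.** Embed $\mathbb R^n$ in $X=\mathbb P^n$ with hyperplane at infinity $\{X_0=0\}$, and denote homogenizations by $P^h$. Apply (H) to the product of the following ideals: $(X_0)$; $(P^h)$ for $P\in\mathcal P$; and $(P^hX_0^{e-\deg P},\,Q^hX_0^{e-\deg Q})$ with $e=\max(\deg P,\deg Q)$ for $P,Q\in\mathcal P$. At a point of $M$ the product of all these ideals is generated by a monomial $\mu$ in a regular system of parameters.

Then each factor is generated, there, by a monomial in the same parameters. To see this, work in the local ring, a regular and hence factorial domain. Let $I$ be one factor and $J$ the product of the others, so $IJ=(\mu)$. Write $\mu=\sum_ia_ib_i$ with $a_i\in I$, $b_i\in J$, and $a_ib_i=\mu c_i$. Then $\sum c_i=1$, so some $c_i$ is a unit in the local ring. For any $a\in I$ we have $ab_i\in(\mu)=(a_ib_i)$, so $a\in(a_i)$. Thus $I=(a_i)$. And $a_i$ divides $\mu$ up to a unit, so by unique factorization $a_i$ is a unit times a monomial.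

If moreover $I=(a,b)$ is one of the two-generator ideals, $I=(d)$, write $a=da_1$, $b=db_1$, $d=ra+sb$; then $1=ra_1+sb_1$, so $a_1$ or $b_1$ is a unit. So one of the two generators generates $I$, and it divides the other.

Now let $q\in M(\mathbb R)$. The parameters give real analytic coordinates $(y_1,\dots,y_n)$ of $M(\mathbb R)$ centered at $q$, on a closed cube $|y_j|\le r\le1$, such that

* $X_0$ and all $P^h$, in local trivializations, are monomials in $y$ times nowhere vanishing analytic functions;
* for all $P,Q\in\mathcal P$ we have $(P/Q)\circ\pi=u\,y^k$ with $u$ analytic and nowhere zero near the cube, and $k\in\mathbb Z_{\ge0}^n$ or $k\in\mathbb Z_{\le0}^n$.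

For the second point note that $P/Q$ is the quotient of $P^hX_0^{e-\deg P}$ and $Q^hX_0^{e-\deg Q}$. Both are monomials times units, and one divides the other.

Since $M(\mathbb R)$ is compact, finitely many such cubes $N_1,\dots,N_s$ cover it. Also $\pi(M(\mathbb R))=\mathbb P^n(\mathbb R)$: a blow-up in a smooth center is an isomorphism off the center, and its fiber over a real point of the center is a real projective space, which has real points.

**Step 2: define $w$ and reduce to generic points.** On a cube $N$ let
$$Y=-\sum_j\operatorname{sgn}(y_j)|y_j|^{1/2}\partial_{y_j},$$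
a continuous vector field. Let $N^\circ=N\cap\pi^{-1}(\mathbb R^n)$, which is open in $N$, and $N^*=\{q\in N:\text{all }y_j\ne0\}$. On $N^*$ we have $X_0\ne0$, so $N^*\subset N^\circ$, and $N^*$ is dense in $N^\circ$. For $q\in N^\circ$ put $p=\pi(q)$ and $w=d\pi_q(Y(q))$, so that $wP=Y(P\circ\pi)(q)$. Both $p$ and $w$ depend continuously on $q$, and (3), (4) are closed in $(p,w)$. So it suffices to prove them for $q\in N^*$. There all $P\in\mathcal P$ are nonzero at $p$, and we must prove (5).

**Step 3: verify (5) on $N^*$.** We show: for each cube and each pair $(P,Q)$ there is $\beta\in(0,\frac12]$ such that for every $\alpha\in(0,\beta]$, (5) holds on $N^*$ with some $c,C>0$.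

*Case $k\ge0$.* Then $f\circ\pi=uy^k$ is analytic near the cube and $Y$ is bounded, so $|f|\le B$ and $|wf|\le B$ for some $B$. For every $\alpha\le\beta:=\frac12$, (5) holds with $c=1$ and $C=B+B^{1+\alpha}$: the first part is clear, and $\operatorname{sgn}(f)wf\ge-B\ge|f|^{1+\alpha}-B^{1+\alpha}-B$.

*Case $0\ne k\le0$.* Since $Y\log|y_j|=-|y_j|^{-1/2}$,
$$\frac{wf}f=\sum_j|k_j||y_j|^{-1/2}+\frac{Yu}u,\qquad \Big|\frac{Yu}u\Big|\le C_2 .$$
For the upper bound: since $|y_j|\le1$ and $|u|$ is bounded below, there is $c_1>0$ with $|f|\ge c_1$ and $|f|\ge c_1|y_j|^{-1}$ whenever $k_j\ne0$. So $|wf/f|\le C_1|f|^{1/2}$ for some $C_1$, that is, $|wf|\le C_1|f|^{3/2}$. For the lower bound let $\mu=\min_{k_j\ne0}|y_j|$, $e=\sum|k_j|\ge1$ and $\beta=1/(2e)\le\frac12$. After increasing $C_1$, $|f|\le C_1\mu^{-e}$, so $\sum|k_j||y_j|^{-1/2}\ge\mu^{-1/2}\ge c_2|f|^\beta$ for some $c_2>0$, and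
$$\operatorname{sgn}(f)\,wf=|f|\,\frac{wf}f\ge c_2|f|^{1+\beta}-C_2|f| .$$
There is $C_3$ with $C_2x\le\frac{c_2}2x^{1+\beta}+C_3$ for all $x\ge0$, and $x^{1+\alpha}\le x^{1+\beta}+1$ for $0<\alpha\le\beta$. Hence $\operatorname{sgn}(f)wf\ge\frac{c_2}2|f|^{1+\alpha}-\frac{c_2}2-C_3$.

**Step 4: uniform constants.** There are finitely many cubes and pairs. Let $\alpha$ be the minimum of the $\beta$'s. For this $\alpha$, take for $c$ the minimum of the resulting constants and of $1$, and for $C$ their maximum with $1$; decreasing $c$ and increasing $C$ preserves (5). Every $p\in\mathbb R^n$ is $\pi(q)$ for some $q$ in some cube, and $w=d\pi_q(Y(q))$ serves all pairs $P,Q\in\mathcal P$ at once. $\square$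

## 7. The adversary field points in such a direction

Lemma 5 produces good directions everywhere, but the equation prescribes its own direction. The aim now is to find, on every large sphere, a point where the two agree. The controller is fixed from here on, and so are $a\ge0$, $g_+>0>g_-$.

**Normalization.** With $F_\pm,G$ from (2) put
$$\omega=1+|f|^2+a^2y^2+(g_+^2+g_-^2)h^2,\qquad\tilde F_\pm=F_\pm/\omega,\qquad\tilde G=G/\omega .$$
Then $|F_\pm|^2\le|f|^2+2a^2y^2+2g_\pm^2h^2\le2\omega\le2\omega^2$, so $|\tilde F_\pm|,|\tilde G|\le\sqrt2$. The field $G$ is continuous, and $G_y\ge ay\ge0$ where $y>0$. Let $\rho=1+\sum_j\xi_j^2$.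

**Equilibria.** If $G(p)=0$ at some $p$ with $y(p)>0$, then $F_+(p)=0$ or $F_-(p)=0$. So $p$ is an equilibrium of (1) for $g=g_+$ or $g=g_-$, with $y>0$, and Theorem 1 holds. From now on assume $G\ne0$ on $\{y>0\}$.

Recall the Brouwer degree $\deg(V,\Omega,0)\in\mathbb Z$ of a continuous $V:\overline\Omega\to\mathbb R^n$ without zeros on $\partial\Omega$, where $\Omega$ is bounded and open. It is constant along homotopies without zeros on $\partial\Omega$; it is $0$ if $V$ has no zero in $\overline\Omega$; and $\deg(p_*-p,\Omega,0)=(-1)^n$ for $p_*\in\Omega$.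

**Lemma 6.** Let $\mathcal P$ be as in Lemma 5 with $1,\xi_1,\dots,\xi_n,\rho\in\mathcal P$, and constants $\alpha,c,C$. For all sufficiently large $R$ there are $p\in\mathbb R^n$ with $|p|=R$, $y(p)>0$, a number $\lambda>0$, and $w\in\mathbb R^n$ satisfying (3), (4) at $p$ for all $P,Q\in\mathcal P$, such that $\tilde G(p)=\lambda w$.

*Proof.* **Step 1: the domain.** Choose $y_0\in(0,1)$ with $Cy_0^{1+\alpha}\le c/2$, and $R_0>1$ with $c\rho^{1+\alpha}-C-1\ge2$ for $|p|\ge R_0$. Let $R\ge R_0$ and $\Omega=\{|p|<R,\ y>y_0\}$, a nonempty convex open set. Then $\partial\Omega\subset S\cup T$ with $S=\{|p|=R,\ y\ge y_0\}$ and $T=\{y=y_0,\ |p|\le R\}$.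

**Step 2: a continuous choice of directions.** The vectors of Lemma 5 need not depend continuously on $p$, so we relax the conditions slightly. For $0<\eta<\min(1,\frac c2y_0^{2-\alpha})$ let $W^\eta_p$ be the set of $w$ with, for all $P,Q\in\mathcal P$,
$$|D_w(P,Q)|<C|Q|^{1/2}(|P|+|Q|)^{3/2}+\eta,\qquad PQD_w(P,Q)>c|P|^{2+\alpha}|Q|^{2-\alpha}-C|P||Q|^3-\eta .$$
Since $D_w$ is linear in $w$, the set $W^\eta_p$ is convex. If $w_0$ is given by Lemma 5 at $p_0$, then $w_0\in W_p^\eta$ for all $p$ near $p_0$, because the inequalities are strict and continuous in $p$. A partition of unity on the compact set $\overline\Omega$ glues these constant choices into a continuous $Y:\overline\Omega\to\mathbb R^n$ with $Y(p)\in W^\eta_p$.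

**Step 3: $Y$ points out of $\Omega$.** On $S$ use the pair $(\rho,1)$: here $D_Y(\rho,1)=Y\rho=2Y\cdot p$, and dividing the second condition by $\rho$ gives $2Y\cdot p>c\rho^{1+\alpha}-C-\eta/\rho\ge2$. So $Y\cdot p\ge1$ on $S$. On $T$ use the pair $(1,y)$: here $D_Y(1,y)=-Y_y$, and
$$-y_0Y_y>cy_0^{2-\alpha}-Cy_0^3-\eta\ge\tfrac c2y_0^{2-\alpha}-\eta>0 .$$
So $Y_y<0$ on $T$.

**Step 4: $\tilde G$ is a positive multiple of $Y$ somewhere on $\partial\Omega$.** Suppose not. Then $(1-s)\tilde G-sY$ has no zero on $\partial\Omega$ for $s\in[0,1]$: for $0<s<1$ a zero would give $\tilde G=\frac s{1-s}Y$; for $s=0$ because $\tilde G\ne0$ on $\{y>0\}$; for $s=1$ by Step 3. So $\deg(\tilde G,\Omega,0)=\deg(-Y,\Omega,0)$. Fix $p_*\in\Omega$ and consider $s(-Y)+(1-s)(p_*-p)$. On $S$ both $-Y$ and $p_*-p$ have negative inner product with $p$ (for the second, $p_*\cdot p-R^2<0$). On $T\cap\partial\Omega$ both have positive $y$-component. So this homotopy has no zero on $\partial\Omega$, and $\deg(-Y,\Omega,0)=(-1)^n\ne0$. But $\tilde G\ne0$ on $\overline\Omega$, so its degree is $0$, a contradiction.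

**Step 5: the point is on the sphere, and $\eta\to0$.** Let $p\in\partial\Omega$ and $\lambda>0$ with $\tilde G(p)=\lambda Y(p)$. Then $p\notin T$, because there $\tilde G_y\ge0>\lambda Y_y$. So $p\in S$. From $Y\cdot p\ge1$ we get $|Y(p)|\ge1/R$, so $\lambda\le\sqrt2R$. The first condition for the pairs $(\xi_j,1)$ gives $|Y_j(p)|\le C(1+R)^{3/2}+1$. So along a sequence $\eta\to0$ the points $p$, the vectors $w=Y(p)$ and the numbers $\lambda$ converge. In the limit $|p|=R$, $y(p)\ge y_0>0$, (3) and (4) hold, and $\tilde G(p)=\lambda w$ with $\lambda\ge0$. Since $\tilde G(p)\ne0$, we have $\lambda>0$. $\square$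

## 8. A gap between bounded and large quotients

The inequalities (5) are strong for large $|f|$ and harmless for moderate $|f|$. For a valuation we need a clean separation between the two. The aim of this section is to choose, for each finite set of polynomials, a threshold such that no quotient lies near it.

Let $I$ be the set of finite sets $\mathcal P$ of nonzero polynomials in $\mathbb R[\xi_1,\dots,\xi_n]$ that contain $1,\xi_1,\dots,\xi_n,\rho$. Write $i=\mathcal P=\mathcal P_i\in I$, let $\alpha_i,c_i,C_i$ be as in Lemma 5, and put
$$N_i=|\mathcal P_i|,\qquad A_i=\lceil(N_i+1)/\alpha_i\rceil,\qquad B_i=\max\big(2,(1+C_i)/c_i\big)\ge C_i .$$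
Put $\Theta^{(0)}=B_i$ and $\Theta^{(l+1)}=(\Theta^{(l)})^{A_i}$. Apply Lemma 6 with $R=R_i$ so large that also $1+R_i^2\ge\Theta^{(N_i^2+1)}$. This gives $p_i,w_i,\lambda_i$. At most $N_i^2$ real numbers are of the form $|P(p_i)/Q(p_i)|$ with $P,Q\in\mathcal P_i$ and $Q(p_i)\ne0$. The $N_i^2+1$ intervals $(\Theta^{(l)},\Theta^{(l+1)})$, $0\le l\le N_i^2$, are disjoint. So one of them contains none of these numbers. Let $\Theta_i=\Theta^{(l)}$ for such an $l$.

For $f=P/Q$ with $P,Q\in\mathcal P_i$ and $Q(p_i)\ne0$, everything evaluated at $p_i$, we have the following.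

* (α) $|f|\le\Theta_i$ or $|f|\ge\Theta_i^{A_i}$. Moreover $\rho=1+R_i^2\ge\Theta_i^{A_i}$.
* (β) If $|f|\le\Theta_i$, then $|w_if|\le\Theta_i^4$. Indeed (3) gives $|w_if|\le C_i(1+\Theta_i)^{3/2}\le C_i\Theta_i^3\le\Theta_i^4$, using $1+\Theta_i\le\Theta_i^2$ (as $\Theta_i\ge2$) and $C_i\le B_i\le\Theta_i$.
* (γ) If $|f|\ge\Theta_i^{A_i}$, then $w_if/f\ge\Theta_i^{N_i}$. Indeed (4) gives $w_if/f\ge c_i|f|^{\alpha_i}-C_i/|f|\ge c_i\Theta_i^{N_i+1}-C_i$; since $c_i\Theta_i\ge c_iB_i\ge1+C_i$, this is at least $(1+C_i)\Theta_i^{N_i}-C_i\ge\Theta_i^{N_i}$.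
* (δ) If $P\in\mathcal P_i$ and $P(p_i)=0$, then $w_iP=0$. Indeed $D_{w_i}(1,P)=-w_iP$, and (3) for the pair $(1,P)$ has right side $C_i|P|^{1/2}(1+|P|)^{3/2}=0$.

Let $\sigma_i=+$ if $h(p_i)\ge0$ and $\sigma_i=-$ otherwise. Then
$$\tilde F_{\sigma_i}(p_i)=\tilde G(p_i)=\lambda_iw_i .\tag{6}$$

## 9. One nonstandard point generates a pre-$H$-field

Now we let $\mathcal P$ exhaust all polynomials. The sets $\{i\in I:\mathcal P_i\supset\mathcal P_0\}$, $\mathcal P_0\in I$, have the finite intersection property, since a union of finitely many elements of $I$ is in $I$. So there is an ultrafilter $\mathcal U$ on $I$ containing all of them. "A.e." means: for all $i$ in some set of $\mathcal U$. Let ${}^*\mathbb R=\mathbb R^I/\mathcal U$. This is an ordered field containing $\mathbb R$, in which $[r_i]\le[s_i]$ iff $r_i\le s_i$ a.e. Of two complementary properties of $i$, exactly one holds a.e. So $\sigma_i$ equals a fixed sign $\sigma$ a.e. For each $k$ we have $A_i\ge N_i\ge k$ a.e. And each nonzero polynomial lies in $\mathcal P_i$ a.e.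

Put $p=[p_i]$, $\Theta=[\Theta_i]$, $\lambda=[\lambda_i]>0$, and
$$K=\mathbb R(p)\subset{}^*\mathbb R,$$
the ordered subfield generated over $\mathbb R$ by the coordinates of $p$. It is the fraction field of $\mathbb R[\xi]/\mathfrak p$, where $\mathfrak p=\{P:P(p)=0\}$. For $f=P/Q$ with $Q(p)\ne0$ let $wf=[w_if(p_i)]$.

**Step 1: the derivation.** Let $d$ be a nowhere vanishing common denominator of the $\tilde F_{\sigma,j}$. It exists: the components of $F_\sigma$ and $\omega$ have nowhere vanishing denominators, and $\omega\ge 1$ has a nowhere vanishing numerator. Let $A=\mathbb R[\xi][1/d]$ and let $D=\sum_j\tilde F_{\sigma,j}\,\partial/\partial\xi_j$, a derivation of $A$. By (6), for $P\in\mathbb R[\xi]$ the value of $DP$ at $p$ is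
$$(DP)(p)=\big[\textstyle\sum_j\tilde F_{\sigma,j}(p_i)\,\partial_jP(p_i)\big]=[\lambda_iw_iP]=\lambda\,wP .$$
If $0\neq P\in\mathfrak p$, then a.e. $P\in\mathcal P_i$ and $P(p_i)=0$, so $wP=0$ by (δ) and $(DP)(p)=0$. The kernel of the evaluation $A\to K$ at $p$ is $\mathfrak pA$. For $P\in\mathfrak p$, the element $D(Pd^{-k})=d^{-k}DP-kPd^{-k-1}Dd$ vanishes at $p$. So $D$ preserves $\mathfrak pA$, and it induces a derivation on the image of $A$ and then a derivation $\partial$ on its fraction field $K$. It is trivial on $\mathbb R$, and by the quotient rule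
$$\partial f=\lambda\,wf\qquad(f\in K).\tag{7}$$
In particular $wf$ depends only on the element $f$ of $K$.

**Step 2: the valuation.** Let
$$O=\{f\in K:|f|\le\Theta^k\text{ for some }k\in\mathbb N\}.$$
Since $\Theta\ge2$, this is a convex subring. If $f\notin O$, then $|f|>1$, so $1/f\in O$: thus $O$ is a valuation ring, with $\mathfrak m=\{f:|f|<\Theta^{-k}\text{ for all }k\in\mathbb N\}$. A nonzero $f\in K$ is $P(p)/Q(p)$ with $P,Q\in\mathcal P_i$ and $Q(p_i)\ne0$ a.e.; write $f_i=P(p_i)/Q(p_i)$. Then
$$f\in O\iff|f_i|\le\Theta_i\ \text{a.e.},\qquad f\notin O\iff|f_i|\ge\Theta_i^{A_i}\ \text{a.e.}\tag{8}$$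
Indeed, by (α) exactly one of the two right-hand sides holds. The first implies $f\in O$. The second implies $f\notin O$, since $A_i>k$ a.e. for every $k$.

**Proposition 7.** $K$ with $\partial$ and $O$ is a pre-$H$-field. Moreover $\mathbb R\subset O$, $\rho(p)\notin O$ and $\rho(p)^\dagger\preceq1$.

*Proof.* Let $f>O$. By (8) and (γ), $wf/f>0$, so $f'=\lambda f\,(wf/f)>0$.

Let $f\in O$ and $0\ne g\prec1$. If $f=0$, then $f'=0$; in any case (8) and (β) give $|f'|\le\lambda_i\Theta_i^4$ a.e. (meaning representatives). Since $g^{-1}\notin O$, (γ) for $g^{-1}$ gives $|g^\dagger|=|(g^{-1})^\dagger|\ge\lambda_i\Theta_i^{N_i}$ a.e. Hence $g^\dagger\ne0$ and $|f'/g^\dagger|\le\Theta_i^{4-N_i}$ a.e. As $N_i\ge k+5$ a.e. for every $k$, we have $|f'/g^\dagger|<\Theta^{-k}$ for every $k$, that is, $f'\prec g^\dagger$. This is (PDV).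

If some $r\in\mathbb R$ were not in $O$, then $r'/r>0$ by (7), (8) and (γ), but $r'=0$. So $\mathbb R\subset O$. By (α) and (8), $\rho(p)\notin O$. Finally
$$|\rho(p)^\dagger|=\frac{2|p\cdot\tilde F_\sigma(p)|}{\rho(p)}\le\frac{2\sqrt2\,|p|}{1+|p|^2}\le\sqrt2,$$
so $\rho(p)^\dagger\in O$. $\square$

Write $p=(X_1,\dots,X_n)$. In $K$ we have, by construction,
$$X_j'=\tilde F_{\sigma,j}(X)\quad(1\le j\le n),\qquad X_n>0,\qquad\sigma h(X)\ge0 .\tag{9}$$
This is the formal solution: a solution of the equation of $F_\sigma$ in an ordered differential field, with $y>0$ and with the right sign of $h$.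

## 10. Transfer from $K$ to germs

We now have (9) in $K$ and want it in a Hardy field. By (A1), let $L\supset K$ be a model of $T^{\rm nl}$. Let $E$ be a maximal Hardy field; by (A3) it is a model of $T^{\rm nl}$, and $C_E=\mathbb R$. By quantifier elimination, $L$ and $E$ agree on all statements with real parameters if they induce the same structure on $\mathbb R$, including the predicates $\Lambda,\Omega$ (and $\mathrm I$). These depend on the ambient field, so there is something to check. Small derivation is what makes it work.

**Step 1: $L$ and $E$ have small derivation.** In $L$ let $f\prec1$. Since $\rho=\rho(p)\notin O$, we have $1/\rho\prec1$, and (PDV) with $g=1/\rho$ gives $f'\prec(1/\rho)^\dagger=-\rho^\dagger\preceq1$. In $E$ let $f$ tend to $0$. The germ $f'\in E$ is eventually monotone, since $f''\in E$ has an eventual sign. So $f'$ has a limit in $[-\infty,\infty]$, which must be $0$, since otherwise $f$ would be unbounded. Also $\mathbb R\subset C_L$ and $\mathbb R=C_E$.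

**Step 2: the predicates on $\mathbb R$.**

**Lemma 8.** In every model $F$ of $T^{\rm nl}$ with small derivation and $\mathbb R\subset C_F$ we have
$$\Lambda\cap\mathbb R=\Omega\cap\mathbb R=(-\infty,0],\qquad\mathrm I\cap\mathbb R=\{0\}.$$

*Proof.* We use that nonzero constants are $\asymp1$, and that $f\preceq1\Rightarrow f'\prec1$.

*The predicate $\mathrm I$.* If $y\preceq1$, then $y'\prec1$, so $r\preceq y'$ with $r\in\mathbb R$ forces $r=0$. Conversely $0\preceq0=1'$.

*The predicate $\Omega$.* If $c\le0$, take $b\ne0$ with $b^\dagger=\sqrt{-c}/2$, which exists by Liouville closedness. Then $b''=-\frac c4b$, so $4b''+cb=0$. Let $c>0$ and suppose $4y''+cy=0$ with $y\ne0$. Put $z=y^\dagger$; then $z'=y''/y-z^2=-c/4-z^2$. If $z\preceq1$, then $z'\prec1$, but $|z'|\ge c/4$, a contradiction. If $z\succ1$, then $v=1/z\prec1$ has $v'=-z'/z^2=1+c/(4z^2)\asymp1$, contradicting small derivation.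

*The predicate $\Lambda$, $c\le0$.* Choose $u>0$ with $u^\dagger=-c$, with $u=1$ if $c=0$ (a change of sign of $u$ does not change $u^\dagger$). We claim $u\succeq1$. This is clear for $c=0$. If $c<0$ and $u\prec1$, then $1/u>C_F$, so $(1/u)'>0$, that is, $u^\dagger<0$; but $u^\dagger=-c>0$. Now take $y\ne0$ with $y^\dagger=u$. If $y\asymp1$, then $y'\prec1$, but $y'=yu\succeq1$, a contradiction. So $y\succ1$ or $1/y\succ1$. Since $(1/y)^{\dagger\dagger}=(-u)^\dagger=u^\dagger=y^{\dagger\dagger}=-c$, we get $\Lambda(c)$ in both cases.

*The predicate $\Lambda$, $c>0$.* Suppose $y\succ1$ and $y^{\dagger\dagger}=-c$. Put $u=y^\dagger$. It is nonzero, because $|y|>C_F$ gives $|y|'>0$. We have $u'=-cu$. If $u\succ1$, then $|u|>C_F$, so $|u|'>0$ and $u^\dagger>0$, contradicting $u^\dagger=-c$. So $u\preceq1$. Then $f=-u/c\preceq1$ and $f'=u$. (PDV) with $g=1/y\prec1$ gives $u=f'\prec g^\dagger=-u$, a contradiction. $\square$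

**Step 3: transfer.** By Step 1 and Lemma 8, $\mathbb R$ is the same substructure of $L$ and of $E$: $\partial=0$; the usual field operations, $\iota$ and order; $r\preceq s$ iff $s\ne0$ or $r=0$; predicates as in the lemma. By (A2), every sentence with parameters in $\mathbb R$ is equivalent, in all models of $T^{\rm nl}$, to a quantifier-free one. The truth of the latter is decided in $\mathbb R$. So $L$ and $E$ satisfy the same sentences with parameters in $\mathbb R$. Clear denominators in (9), and add that the common denominators are $\ne0$ at $X$. Then "there is $X$ satisfying (9)" becomes such a sentence. It holds in $L\supset K$, hence it holds in $E$.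

So there are $s_0$ and a $C^1$ curve $\zeta:[s_0,\infty)\to\mathbb R^n$, representing germs in $E$, with
$$\zeta'(s)=\tilde F_\sigma(\zeta(s)),\qquad\zeta_n(s)>0,\qquad\sigma h(\zeta(s))\ge0\qquad(s\ge s_0).\tag{10}$$

## 11. The orbit in real time: end of the proof of Theorem 1

The curve $\zeta$ solves the equation of $\tilde F_\sigma=F_\sigma/\omega$. It remains to undo the factor $\omega$. Put
$$t(s)=\int_{s_0}^s\frac{dr}{\omega(\zeta(r))},$$
an increasing bijection $[s_0,\infty)\to[0,t^*)$ with $t^*\in(0,\infty]$, and $Z(t)=\zeta(s(t))$. Then $\dot Z=\omega\,\tilde F_\sigma(Z)=F_\sigma(Z)$. So $Z=(x,y)$ solves (1) with parameters $(a,g_\sigma)$ on $[0,t^*)$. Here $y>0$. By (10) and since $g_\sigma$ has sign $\sigma$, $g_\sigma h\ge0$ along $Z$. So $\dot y=ay+g_\sigma h\ge0$, and $y(t)\ge y(0)>0$ on $[0,t^*)$.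

If $t^*=\infty$, the unique solution with initial state $Z(0)$ does not satisfy $y\to0$. If $t^*<\infty$, there is no extension past $t^*$: otherwise $Z$ would be bounded on $[0,t^*)$, so $\omega(\zeta(\cdot))$ would be bounded, and then $t(s)\to\infty$ as $s\to\infty$, a contradiction. So $[0,t^*)$ is the whole forward interval of existence, and there is no solution on $[0,\infty)$ from $Z(0)$. In both cases the controller fails for $(a,g_\sigma)$, with $y(t)\ge y(0)>0$ throughout. This proves Theorem 1. With $a=1$ and $g_\pm=\pm1$ it proves that for every $m\ge0$ no rational controller of dimension $m$ stabilizes (1). $\blacksquare$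

## 12. The remaining half of the classification

**Theorem 2, necessity.** Suppose that $\mathcal A\not\subset(-\infty,0)$ and that not all elements of $\mathcal G$ have the same sign. Then $\mathcal A$ contains some $a\ge0$, and $\mathcal G$ contains some $g_+>0$ and some $g_-<0$. By Theorem 1 no rational controller stabilizes both plants $(a,g_+)$ and $(a,g_-)$. So no rational controller stabilizes (1) for all of $\mathcal A\times\mathcal G$. Together with Section 3 this proves Theorem 2. $\square$

For the controller of Proposition 3 the failing orbits are visible. On the subspace $z_1=z_2=0$ we have $h=0$, so $\dot y=ay$; for $a\ge0$ and $y_0>0$ this gives $y(t)\ge y_0$ for either sign of $g$. Proposition 3 says that these states, of codimension 2, are the only ones at which the controller can fail. Theorem 1 says that no rational controller of any dimension succeeds from every initial state, even when $a\ge0$ is known and $g$ is known to be one of two given numbers of opposite sign.
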